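\title{A Riemann domain over a normal Stein space that is not an open subset of a Stein space}

\begin{abstract}
Let $p\colon X\to Y$ be an unbranched Riemann domain over a normal Stein space, and suppose that the global holomorphic functions on $X$ separate points and give local coordinates. We show that $X$ need not be biholomorphic to an open subset of a Stein space. There are counterexamples in every dimension $n\ge 3$, and $X$ can be chosen to be a manifold that is an infinite cyclic covering of the complement of the only singular point of $Y$. The space $X$ is the complement of an infinite chain of compact curves of codimension at least two. A Stein space containing $X$ would have to replace the whole chain by one point, and no complex space has enough room at a single point.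
\end{abstract}

\section{Introduction}\label{sec:intro}

Throughout, complex spaces are reduced, and $\mathcal O(X)$ is the algebra of holomorphic functions on $X$. A complex space $Z$ is \emph{holomorphically convex} if for every compact set $K\subset Z$ the hull
\[
\widehat K=\{z\in Z:\ |h(z)|\le \max_K|h|\ \text{ for all } h\in\mathcal O(Z)\}
\]
is compact, and $Z$ is \emph{Stein} if it is holomorphically convex and $\mathcal O(Z)$ separates its points. We say that $X$ is \emph{an open subset of a Stein space} if it is biholomorphic to an open subset of some Stein space.

Which spaces have this property? Holomorphic convexity does not pass to open subsets: all holomorphic functions on $\mathbb C^2\setminus\{0\}$ extend to $\mathbb C^2$, so the hull of the unit sphere in $\mathbb C^2\setminus\{0\}$ is the punctured closed ball. The following two properties of Stein spaces do pass to open subsets, by restriction of functions.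
\begin{enumerate}
\item[(a)] $\mathcal O(X)$ \emph{separates points}: for $x\ne x'$ in $X$ there is $h\in\mathcal O(X)$ with $h(x)\neq h(x')$.
\item[(b)] $\mathcal O(X)$ \emph{gives local coordinates}: for every $x\in X$ there is a holomorphic map $X\to\mathbb C^N$, $N=N(x)$, that is an immersion at $x$, that is, it embeds a neighborhood of $x$ as a closed analytic subspace of an open set of $\mathbb C^N$.
\end{enumerate}
So (a) and (b) are necessary conditions. An \emph{unbranched Riemann domain} over a complex space $Y$ is a connected complex space $X$ together with a holomorphic map $p\colon X\to Y$ that is a local biholomorphism. This paper answers the following question, posed in \cite{OpenIm}.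

\medskip
\noindent\textbf{Problem.} \emph{Let $Y$ be a normal Stein space and $p\colon X\to Y$ an unbranched Riemann domain such that \textup{(a)} and \textup{(b)} hold on $X$. Is $X$ an open subset of a Stein space?}
\medskip

For a Riemann domain over a Stein space, (b) costs nothing: compose $p$ with a map $Y\to\mathbb C^N$ that is an immersion at $p(x)$. In the same way, $\mathcal O(Y)$ separates points of $X$ with different images. The hypothesis therefore says only that $\mathcal O(X)$ separates the points of each fiber of $p$. If $p$ is injective, then $X$ is open in $Y$ itself. If $X$ is holomorphically convex, then $X$ is Stein. In general $X$ is locally an open subset of the Stein space $Y$, the one visible difference from an open subset of $Y$ is that several sheets may lie over a point, and (a) says that functions tell the sheets apart. One would guess that the answer is yes. It is no.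

\begin{theorem}\label{thm:one}
For every $n\ge 3$ there are a normal Stein space $Y$ of dimension $n$, a point $y_0\in Y$ and an unbranched Riemann domain $p\colon X\to Y$, with $p\colon X\to Y\setminus\{y_0\}$ an infinite cyclic covering, such that $\mathcal O(X)$ separates points and gives local coordinates on $X$, but $X$ is not biholomorphic to an open subset of a Stein space.
\end{theorem}

\begin{theorem}\label{thm:two}
In Theorem~\ref{thm:one} one can in addition take $X$ to be a complex manifold and $Y\setminus\{y_0\}$ to be smooth.
\end{theorem}

Theorem~\ref{thm:two} contains Theorem~\ref{thm:one}. We prove the two separately because one construction gives both examples and the obstructions differ. For Theorem~\ref{thm:one} it is enough that an analytic germ has finitely many irreducible components; Theorem~\ref{thm:two} uses the local topology of a complex space. We claim nothing about singular $Y$ of dimension two.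

Section~\ref{sec:model} shows both obstructions on an example with one curve and lists what the construction has to achieve. Section~\ref{sec:facts} recalls the standard facts (F1)--(F8) that we use. Sections~\ref{sec:chain}--\ref{sec:domains} construct the Riemann domains, and Sections~\ref{sec:collapse}--\ref{sec:two} show that they are not open in a Stein space.

\section{The idea, on a single curve}\label{sec:model}

Let $V_0$ be the threefold glued from two copies of $\mathbb C^3$, with coordinates $(t,x,y)$ and $(s,x',y')$, by $s=1/t$, $x'=tx$, $y'=ty$. It is a vector bundle of rank two over $\mathbb P^1$; let $P$ be the zero section. The map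
\[
\tau=(x,\,y,\,tx,\,ty)=(sx',\,sy',\,x',\,y')\colon\ V_0\longrightarrow Z_0=\{z_1z_4=z_2z_3\}\subset\mathbb C^4
\]
sends $P$ to $0$. It is biholomorphic from $V_0\setminus P$ onto $Z_0\setminus\{0\}$: at a point $z\ne0$ of $Z_0$ the vectors $(z_1,z_3)$ and $(z_2,z_4)$ span a line $[1:t]=[s:1]$, and then $(x,y)=(z_1,z_2)$ or $(x',y')=(z_3,z_4)$. So $V_0\setminus P$ is open in the Stein space $Z_0$, in which the curve $P$ is replaced by a point.

This replacement is forced. Since $P$ has codimension two, holomorphic functions on $V_0\setminus P$ extend to $V_0$, and they are constant on the compact curve $P$. The proof of Lemma~\ref{lem:collapse} below applies word for word and shows that in any Stein space containing $V_0\setminus P$ as an open subset, all sequences that tend to a point of $P$ converge to one and the same point. The curve disappears, but it leaves two traces at the new point.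

\emph{Singular lines.} The involution $(t,x,y)\mapsto(-t,-x,y)$ reads $(s,x',y')\mapsto(-s,x',-y')$ in the second chart. It fixes exactly the lines $\{t=x=0\}$ and $\{s=y'=0\}$, one through each of its two fixed points on $P$. On $Z_0$ it becomes $(z_1,z_2,z_3,z_4)\mapsto(-z_1,z_2,z_3,-z_4)$, and the two lines become the $z_2$-axis and the $z_3$-axis. Away from the vertex, the quotient of $Z_0$ is locally $(\mathbb C^2/\pm1)\times\mathbb C$ along the axes and smooth elsewhere. So its singular locus has two irreducible components at the vertex: two lines that were disjoint in $V_0$ now pass through one point.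

\emph{A cohomology class.} The fiber $H=\{t=0\}$ is mapped onto the plane $G=\{z_3=z_4=0\}$, a hypersurface in $Z_0$. Let $W$ be any open neighborhood of $0$ in $Z_0$ and $\Omega=\tau^{-1}(W)$. The line bundle of the divisor $G$ on $W\setminus\{0\}\cong\Omega\setminus P$ is the restriction of $\mathcal O(H)$ from $\Omega$. The bundle $\mathcal O(H)$ has degree one on $P$, since $H$ meets $P$ transversally in one point, so its Chern class is nonzero in $H^2(\Omega;\mathbb Q)$. As $P$ has real codimension four, $H^2(\Omega;\mathbb Q)\to H^2(\Omega\setminus P;\mathbb Q)$ is injective by (F8). Hence $H^2(W\setminus\{0\};\mathbb Q)\neq0$ for every $W$.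

One curve yields two singular lines and one class, and a complex space can accommodate that. Suppose now that $P$ is replaced by a connected \emph{infinite} chain $\mathcal P=\bigcup_{k\in\mathbb Z}P_k$ of codimension at least two in a manifold $V$. The chain still collapses to one point $z$, and we should find at $z$ infinitely many components of the singular locus, or infinitely many independent classes. Both are impossible.

It remains to find such a chain for which $V\setminus\mathcal P$ satisfies the hypotheses of the Problem. Four things are needed.
\begin{enumerate}
\item[(1)] \emph{A Stein base.} We make the chain periodic under an automorphism $\gamma$ with $\gamma P_k=P_{k+1}$. In $V/\langle\gamma\rangle$ it becomes a single compact curve $C$. If $C$ can be contracted to a point $y_0$ of a normal Stein space $Y$, then $V\setminus\mathcal P$ is an infinite cyclic covering of $Y\setminus\{y_0\}$.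
\item[(2)] \emph{Functions.} They must separate the points of each orbit of $\gamma$. We glue the chain by monomial maps, so that many monomials are holomorphic near it.
\item[(3)] \emph{Codimension.} Monomial gluing gives a chain in a surface; we pass to the total space of a vector bundle over the surface.
\item[(4)] \emph{An involution}, for Theorem~\ref{thm:one}, that commutes with $\gamma$ and fixes the fibers over the nodes of the chain.
\end{enumerate}

\section{Standard facts}\label{sec:facts}

A map is \emph{proper} if preimages of compact sets are compact, and \emph{finite} if it is proper with finite fibers. A proper continuous map between complex spaces is closed; if it is also bijective, it is a homeomorphism. A continuous map between complex spaces is holomorphic if it pulls back local holomorphic functions to holomorphic functions. A function holomorphic near a closed polydisc $\{|z_j-z_j^*|\le r_j\}$ attains its maximum modulus on the \emph{distinguished boundary} $\{|z_j-z_j^*|=r_j \text{ for all } j\}$.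

\begin{enumerate}
\item[(F1)] \emph{Stein spaces.} A space is holomorphically convex if and only if for every sequence without accumulation point some global holomorphic function is unbounded on it. On a Stein space (b) holds, and a compact connected analytic subset is a point. The product of a Stein space with $\mathbb C^N$ is Stein. A space with a finite holomorphic map to a Stein space is Stein.
\item[(F2)] \emph{Extension.} Let $A$ be a nowhere dense analytic subset of a complex manifold $\Omega$. If $\Omega$ is connected, so is $\Omega\setminus A$. A holomorphic function on $\Omega\setminus A$ extends to $\Omega$ if it is locally bounded near $A$, or if $A$ has codimension at least two. A complex space $Y$ is \emph{normal} (its local rings are integrally closed domains) if and only if, for every open $U\subset Y$, every holomorphic function on $U\setminus\operatorname{Sing}Y$ that is locally bounded on $U$ extends holomorphically to $U$.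
\item[(F3)] \emph{Remmert's proper mapping theorem.} The image of a proper holomorphic map is analytic. If the map is finite and its source has pure dimension $d$, so has the image.
\item[(F4)] \emph{Factorizations.} A proper holomorphic map $\Psi\colon\Omega\to Z$ factors as $\Omega\xrightarrow{\sigma}Y\to Z$ (\emph{Stein factorization}), where the second map is finite, $\sigma$ is proper and surjective, its fibers are the connected components of the fibers of $\Psi$, and $\sigma_*\mathcal O_\Omega=\mathcal O_Y$, which means that $\sigma^*\colon\mathcal O(U)\to\mathcal O(\sigma^{-1}(U))$ is bijective for every open $U\subset Y$. A holomorphically convex space $\Omega$ has a proper surjective holomorphic map with connected fibers onto a Stein space (\emph{Remmert reduction}).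
\item[(F5)] \emph{Grauert's theorem} \cite{Grauert}. Let $G$ be a relatively compact domain in a complex manifold that, near its boundary, is given by $\{\varphi<0\}$ for a smooth strictly plurisubharmonic function $\varphi$ with $d\varphi\neq0$ on $\partial G$. Then $G$ is holomorphically convex. (Strictly plurisubharmonic means that the matrix $\partial^2\varphi/\partial z_i\partial\bar z_j$ is positive definite.)
\item[(F6)] \emph{Cartan's theorem on quotients.} The quotient of a complex space by a finite group of automorphisms, with the sheaf of invariant functions, is a complex space, and the quotient map is finite. The quotient of a normal space is normal.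
\item[(F7)] \emph{Germs.} The singular locus of a complex space is analytic. An analytic germ has finitely many irreducible components. An irreducible germ has a pure-dimensional representative, and its proper analytic subgerms have smaller dimension.
\item[(F8)] \emph{Removing submanifolds.} If $A$ is a closed complex submanifold of real codimension $r$ in a complex manifold $\Omega$, then $H^j(\Omega,\Omega\setminus A;\mathbb Q)\cong H^{j-r}(A;\mathbb Q)$ (Thom isomorphism). So for $r\ge3$ the restriction $H^2(\Omega;\mathbb Q)\to H^2(\Omega\setminus A;\mathbb Q)$ is injective.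
\end{enumerate}

Fix $n\ge3$ and put $m=n-2\ge1$. Let $\lambda=2+\sqrt3$. The numbers $\lambda$ and $\lambda^{-1}$ are the roots of $x^2=4x-1$.

\section{A periodic chain of curves in a surface}\label{sec:chain}

\subsection*{The surface $M$}
For $k\in\mathbb Z$ let $U_k=\mathbb C^2$ with coordinates $(a_k,b_k)$, and let $T_k=\{a_kb_k\ne0\}$. Glue $\{a_k\neq0\}\subset U_k$ to $\{b_{k+1}\ne0\}\subset U_{k+1}$ by
\begin{equation}\label{eq:glue}
a_{k+1}=a_k^4b_k,\qquad b_{k+1}=a_k^{-1},
\end{equation}
with inverse $a_k=b_{k+1}^{-1}$, $b_k=a_{k+1}b_{k+1}^4$. This map takes $T_k$ isomorphically onto $T_{k+1}$. For $|j-k|\ge2$ glue $U_j$ and $U_k$ along $T_j\cong T_k$ by the composition of the maps \eqref{eq:glue}.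

\begin{lemma}\label{lem:M}
These gluings define a complex manifold $M$ of dimension two, covered by the charts $U_k$, in which all $T_k$ are identified with one dense open set $T\cong(\mathbb C^*)^2$.
\end{lemma}

\begin{proof}
We first check that the identification is transitive. Let $x\in U_i$ be identified with $y\in U_j$, and $y$ with $z\in U_k$, where $i,j,k$ are distinct. If $|i-j|\ge2$ or $|j-k|\ge2$, then $y\in T_j$. Otherwise $\{i,k\}=\{j-1,j+1\}$, so $b_j(y)\ne0$ and $a_j(y)\neq0$, and again $y\in T_j$. All gluing maps respect the tori, so $x\in T_i$ and $z\in T_k$, and on the tori the cocycle identities hold by construction.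

For the Hausdorff property it suffices to show that the graph of the gluing of $U_j$ and $U_k$ is closed in $U_j\times U_k$: two points that are not identified then have a product neighborhood that misses the graph. Let $k=j+i$ with $i\ge1$. Define $d_0=0$, $d_1=1$, $d_{i+1}=4d_i-d_{i-1}$. The sequence is increasing, because $d_{i+1}-d_i=3d_i-d_{i-1}>0$ when $d_i>d_{i-1}\geq0$; so $d_i>0$ for $i\ge1$. By \eqref{eq:glue}, $a_{k+1}=a_k^4a_{k-1}^{-1}$ on $T$, and induction from $a_j$ and $a_{j+1}=a_j^4b_j$ gives
\[
a_k=a_j^{d_{i+1}}b_j^{d_i},\qquad b_k=a_{k-1}^{-1}=a_j^{-d_i}b_j^{-d_{i-1}} .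
\]
We claim that the graph is the closed set $\{b_k\,a_j^{d_i}b_j^{d_{i-1}}=1,\ a_k=a_j^{d_{i+1}}b_j^{d_i}\}$. For $i=1$ these equations are \eqref{eq:glue}. For $i\ge2$ the first equation forces $a_j,b_j,b_k\neq0$, the second then gives $a_k\ne0$, and so the set lies in $T_j\times T_k$, where it is the graph.
\end{proof}

Let $P_k\subset M$ be the union of the axis $\{a_k=0\}\subset U_k$ and the axis $\{b_{k-1}=0\}\subset U_{k-1}$. By \eqref{eq:glue} these axes are glued by $b_k=a_{k-1}^{-1}$, so $P_k\cong\mathbb P^1$. The curve $P_k$ meets no other chart $U_j$. Indeed, $P_k\cap T=\emptyset$ and nonadjacent charts overlap only in $T$, while the first axis misses $U_k\cap U_{k+1}=\{a_k\ne0\}$ and the second misses $U_{k-1}\cap U_{k-2}=\{b_{k-1}\neq0\}$. Consequently $\mathcal P=\bigcup_kP_k$ is the set $\{a_kb_k=0\}$ in $U_k$; it is closed, and $M\setminus\mathcal P=T$. The curves $P_k$ and $P_{k+1}$ meet transversally in one point, the \emph{node} $q_k=\{a_k=b_k=0\}$, which lies in no chart other than $U_k$, and $P_j\cap P_k=\emptyset$ for $|j-k|\geq2$. So $\mathcal P$ is a connected chain.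

Two automorphisms of $M$ come with the construction. The \emph{shift} $\gamma$ sends the point with coordinates $(a,b)$ in $U_k$ to the point with the same coordinates in $U_{k+1}$; it is well defined because \eqref{eq:glue} does not depend on $k$, and $\gamma P_k=P_{k+1}$, $\gamma q_k=q_{k+1}$. The \emph{involution} $\iota$ is $(a_k,b_k)\mapsto(-a_k,-b_k)$ in every chart; it is well defined because $a_k^4b_k$ and $a_k^{-1}$ are odd. It commutes with $\gamma$ and preserves every $P_k$. Let $\Gamma=\langle\gamma\rangle\cong\mathbb Z$.

\subsection*{Monomials}
By \eqref{eq:glue}, $a_{k+1}^{n_{k+1}}b_{k+1}^{4n_{k+1}-n_k}=a_k^{n_k}b_k^{n_{k+1}}$. Hence every integer sequence $(n_i)_{i\in\mathbb Z}$ with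
\begin{equation}\label{eq:rec}
n_{i+1}=4n_i-n_{i-1}
\end{equation}
defines a function $\chi$ on $T$ that equals $a_k^{n_k}b_k^{n_{k+1}}$ in $U_k$, for every $k$. If all $n_i$ are positive, then $\chi$ is holomorphic on $M$ and vanishes on $\mathcal P$.

\begin{remark}\label{rem:four}
Replace the exponent $4$ in \eqref{eq:glue} and \eqref{eq:rec} by an integer $d$. The involution $\iota$ is well defined only for even $d$. For $d\le0$ the only nonnegative solution of $n_{i-1}+n_{i+1}=dn_i$ is zero. For $d=2$ the solutions are affine in $i$, the nonnegative ones are constant, and the corresponding monomials are $\gamma$-invariant, so they cannot separate points of an orbit. Thus $d=4$ is the first usable value.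
\end{remark}

We want to sum monomials over their $\Gamma$-orbits, so we look for the region where they are small. On $T$ put $A_k=-\log|a_k|$, $B_k=-\log|b_k|$ and
\[
u_k=\lambda A_k+B_k,\qquad w_k=\lambda^{-1}A_k+B_k,\qquad u=u_0,\quad w=w_0 .
\]
From $A_{k+1}=4A_k+B_k$ and $B_{k+1}=-A_k$ we get $u_{k+1}=(4\lambda-1)A_k+\lambda B_k=\lambda u_k$, and the same computation with $\lambda^{-1}$ in place of $\lambda$ gives $w_{k+1}=\lambda^{-1}w_k$. So $u_k=\lambda^ku$, $w_k=\lambda^{-k}w$, and
\[
Q:=uw=u_kw_k=A_k^2+4A_kB_k+B_k^2
\]
has the same form in every chart. A solution of \eqref{eq:rec} can be written $n_i=\eta_+\lambda^i+\eta_-\lambda^{-i}$ with real $\eta_\pm$, and its monomial satisfies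
\begin{equation}\label{eq:size}
-\log|\chi|=n_0A_0+n_1B_0=\eta_+(A_0+\lambda B_0)+\eta_-(A_0+\lambda^{-1}B_0)=\eta_+\lambda\,w+\eta_-\lambda^{-1}u .
\end{equation}
All monomials with $\eta_\pm>0$ are therefore smaller than one in modulus where $u>0$ and $w>0$.

\subsection*{The domain $D$}
Let
\[
D=\mathcal P\cup\{t\in T:\ u>0,\ w>0\},\qquad \rho=1/Q\ \text{ on } D\cap T,\qquad\rho=0\ \text{ on }\mathcal P .
\]
In each chart $D\cap U_k=\{|a_k|^\lambda|b_k|<1,\ |a_k||b_k|^\lambda<1\}$, so $D$ is open. The shift satisfies $u_{k+1}\circ\gamma=u_k$ and $w_{k+1}\circ\gamma=w_k$, that is, $u\circ\gamma=\lambda^{-1}u$ and $w\circ\gamma=\lambda w$, while $\iota$ preserves $u$ and $w$. So $\gamma$ and $\iota$ preserve $D$ and $\rho$.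

\begin{lemma}\label{lem:rho}
The function $\rho$ is continuous on $D$. On $D\setminus\mathcal P$ it is smooth and strictly plurisubharmonic, with $d\rho\ne0$ everywhere, and it is a convex function of $(u,w)$.
\end{lemma}

\begin{proof}
At a point of $\mathcal P\cap U_k$ each of $A_k,B_k$ either tends to $+\infty$ or stays bounded, and at least one tends to $+\infty$. So $u_k,w_k\to+\infty$ and $\rho\to0$. On the quadrant $u,w>0$ the gradient of $1/(uw)$ does not vanish, and the Hessian has diagonal entries $2/(u^3w)$, $2/(uw^3)$, off-diagonal entry $1/(uw)^2$ and determinant $3/(uw)^4$; it is positive definite. Now $(u,w)$ is an invertible linear function of $(\log|a_0|,\log|b_0|)$, which are the real parts of the local holomorphic coordinates $\log a_0,\log b_0$ on $T$. For a function of these real parts alone, the matrix $\partial^2/\partial z_i\partial\bar z_j$ is one quarter of the real Hessian.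
\end{proof}

Since $\gamma$ moves points along the hyperbolas $uw=\text{const}$, the function
\[
\theta=\log(u/w)=\log(u_k/w_k)-2k\log\lambda\qquad\text{on } D\cap T
\]
measures the position along an orbit: $\theta\circ\gamma=\theta-2\log\lambda$ and $\theta\circ\iota=\theta$.

\begin{lemma}\label{lem:action}
\begin{enumerate}
\item[(i)] Any two points of $D$ have $\iota$-invariant open neighborhoods $\Omega,\Omega'$ such that $\gamma^l\Omega\cap\Omega'=\emptyset$ for all but finitely many $l$.
\item[(ii)] If $s\in D$ and $l\neq0$, then $\gamma^ls\notin\{s,\iota s\}$.
\end{enumerate}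
\end{lemma}

\begin{proof}
(i) Every point of $D$ has a neighborhood $\Omega$ with $\theta$ bounded on $\Omega\cap T$. At points of $T$ this is continuity. At points of $\mathcal P\cap U_k$ consider $u_k/w_k=(\lambda A_k+B_k)/(\lambda^{-1}A_k+B_k)$. Near $q_k$ we have $A_k,B_k>0$, so the ratio lies in $[1,\lambda^2]$. At other points of $\{b_k=0\}$ only $B_k$ is unbounded and the ratio tends to $1$; at other points of $\{a_k=0\}$ it tends to $\lambda^2$. Replacing $\Omega$ by $\Omega\cup\iota\Omega$ keeps $\theta$ bounded. If $|\theta|\le R$ on $\Omega\cap T$ and on $\Omega'\cap T$, and the open set $\gamma^l\Omega\cap\Omega'$ is nonempty, then it meets the dense set $T$, and $2|l|\log\lambda\le2R$.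

(ii) On $T$ the values of $\theta$ at $\gamma^ls$ and at $s,\iota s$ differ. A node $q_k=\iota q_k$ is sent to $q_{k+l}$. A point of $P_k$ that is not a node is sent to a point of $P_{k+l}$ that is not a node, hence not to a point of $P_k$, and $s,\iota s\in P_k$.
\end{proof}

We use the lemma as follows. Let $\Gamma$ act by automorphisms on a complex space $X$ that has a continuous equivariant map to $D$ or to $D/\iota$. Pulling back $\Omega,\Omega'$, we see that any two points of $X$ have neighborhoods as in (i), and by (ii) the action is free. Shrinking the neighborhoods to deal with the finitely many remaining $l$, we find that every point has a neighborhood disjoint from its translates and that distinct orbits have disjoint invariant neighborhoods. So $X/\Gamma$ is a complex space and $X\to X/\Gamma$ is an infinite cyclic covering and a local biholomorphism. In particular $S=D/\Gamma$ is a complex surface, $\rho$ descends to $S$, and $C=\mathcal P/\Gamma$ is the image of $P_0$: a compact irreducible curve, obtained from $P_0$ by identifying $q_{-1}$ with $q_0$.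

\begin{lemma}\label{lem:proper}
The function $\rho\colon S\to[0,\infty)$ is proper.
\end{lemma}

\begin{proof}
Let $\Delta=\{|a_0|\le1,\ |b_0|\le1\}\subset U_0$. Every $\Gamma$-orbit in $D$ meets $\Delta$. For orbits in $T$, the identities $u-w=(\lambda-\lambda^{-1})A_0$ and $\lambda^2w-u=(\lambda^2-1)B_0$ show that $A_0,B_0\ge0$ if and only if $0\le\theta\le2\log\lambda$, and $\gamma$ shifts $\theta$ by $2\log\lambda$. A point of $P_k$ has $a_k=0$, $|b_k|\le1$ or $b_{k-1}=0$, $|a_{k-1}|\le1$, and $\gamma^{-k}$ or $\gamma^{1-k}$ moves it into $\Delta$.

On $\Delta$ we have $A_0,B_0\geq0$ and $Q\ge A_0^2+B_0^2$, so $Q$ extends continuously to $\Delta$ with the value $+\infty$ on the axes. For $r>0$ the set $\Delta\cap\{Q\ge1/r\}$ is therefore compact. It lies in $D$, since $A_0,B_0\ge0$ are not both zero on it, which gives $u,w>0$. Its image in $S$ is $\{\rho\le r\}$.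
\end{proof}

\section{Raising the codimension}\label{sec:bundle}

We need a vector bundle over $D$ whose total space carries enough functions to contract $C$ after dividing by $\Gamma$. The functions at hand are monomials that vanish on $\mathcal P$, so we choose the bundle on which such functions define fiberwise linear functions: $m$ copies of the line bundle of the divisor $\mathcal P$, whose local equations are $a_kb_k$.

Let $\widehat V\to D$ be the bundle of rank $m$ with fiber coordinate $c_k\in\mathbb C^m$ over $D\cap U_k$ and transitions determined by requiring that
\[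
\xi=\frac{c_k}{a_kb_k}\quad\text{does not depend on $k$ over } D\cap T .
\]
Nonadjacent charts overlap only in $T$. For adjacent charts, $a_{k+1}b_{k+1}=a_k^3b_k=a_k^2\cdot a_kb_k$, so the transition is $c_{k+1}=a_k^2c_k$, which is invertible on $\{a_k\ne0\}$. The cocycle identities hold over $T$, hence everywhere. If $h$ is holomorphic on $D$ and vanishes on $\mathcal P$, then $\xi h=c_k\cdot h/(a_kb_k)$ is a holomorphic $\mathbb C^m$-valued function on $\widehat V$. The shift lifts to $\widehat V$ (same coordinates $(a,b,c)$, chart $k\mapsto k+1$), and so does the involution, as $\iota(a,b,c)=(-a,-b,c)$, because $a_k^2$ is even. The lifts commute and leave $\xi$ invariant.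

To contract $C$ in $\widehat V/\Gamma$, and nothing else, we need invariant functions that control the points with $c\ne0$ over $C$. For this we construct two invariant functions $E,F$ such that $E/(a_kb_k)$ and $F/(a_kb_k)$ have no common zero on $\mathcal P$ and a nonconstant ratio. Consider two solutions of \eqref{eq:rec}:
\[
\begin{array}{lll}
\nu_0=\nu_1=1: & \dots,11,3,1,1,3,11,\dots, & \nu_i=\nu_{1-i},\\[2pt]
\mu_0=1,\ \mu_1=2: & \dots,7,2,1,2,7,\dots, & \mu_i=\mu_{-i}.
\end{array}
\]
The symmetries hold because \eqref{eq:rec} is symmetric and the reflected sequences have the same values at $i=0,1$. As for $(d_i)$ above, $(\nu_i)_{i\ge1}$ and $(\mu_i)_{i\ge0}$ are strictly increasing. So $\nu_i\ge1$ with equality only for $i\in\{0,1\}$, and $\mu_i\ge1$ with equality only for $i=0$. All $\nu_i$ are odd, since $\nu_{i+1}\equiv\nu_{i-1}\pmod 2$. Both sequences have $\eta_\pm>0$: for $\mu$ one has $\eta_\pm=\frac12$, and for $\nu$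
\[
\eta_+=\frac{1-\lambda^{-1}}{\lambda-\lambda^{-1}},\qquad \eta_-=\frac{\lambda-1}{\lambda-\lambda^{-1}},
\]
as $\eta_++\eta_-=1=\eta_+\lambda+\eta_-\lambda^{-1}$. Let $e_i$ and $f_i$ be the monomials of the shifted sequences $(\nu_{j-i})_j$ and $(\mu_{j-i})_j$:
\[
e_i=a_k^{\nu_{k-i}}b_k^{\nu_{k+1-i}},\qquad f_i=a_k^{\mu_{k-i}}b_k^{\mu_{k+1-i}}\qquad\text{in } U_k .
\]
They are holomorphic on $D$ and vanish on $\mathcal P$. Comparing $e_i$ in $U_{k+1}$ with $e_{i-1}$ in $U_k$ gives $e_i\circ\gamma=e_{i-1}$, and in the same way $f_i\circ\gamma=f_{i-1}$. Shifting a sequence by $i$ replaces $\eta_\pm$ by $\eta_\pm\lambda^{\mp i}$, so \eqref{eq:size} gives on $D\cap T$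
\begin{equation}\label{eq:decay}
-\log|e_i|=\eta_+\lambda^{1-i}w+\eta_-\lambda^{i-1}u ,
\end{equation}
and the same formula with $\eta_\pm=\frac12$ for $f_i$.

\begin{lemma}\label{lem:EF}
The series $E=\sum_ie_i$ and $F=\sum_if_i$ define $\Gamma$-invariant holomorphic functions on $D$. The quotients $E_k=E/(a_kb_k)$ and $F_k=F/(a_kb_k)$ are holomorphic on $D\cap U_k$, and
\begin{equation}\label{eq:axes}
(E_k,F_k)\big|_{a_k=0}=(1+b_k^2,\ b_k),\qquad (E_k,F_k)\big|_{b_k=0}=(1+a_k^2,\ a_k).
\end{equation}
\end{lemma}

\begin{proof}
On a compact subset of $D\cap T$ we have $u,w\ge\varepsilon>0$, so by \eqref{eq:decay} there is $\varepsilon'>0$ with $|e_i|,|f_i|\le\exp(-\varepsilon'\lambda^{|i|})$. Hence $\sum\sup|e_i/(a_kb_k)|$ and $\sum\sup|f_i/(a_kb_k)|$ are finite, the suprema being taken over the compact set. This estimate carries over to $\mathcal P$ by the maximum principle. A point $(a^*,b^*)\in\mathcal P\cap U_k$ is the center of a closed polydisc in $D\cap U_k$ with radii $r_1\neq|a^*|$ and $r_2\ne|b^*|$. Its distinguished boundary avoids the axes, so it is a compact subset of $D\cap T$. The monomials $e_i/(a_kb_k)$ and $f_i/(a_kb_k)$ have nonnegative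 exponents, and their suprema over the polydisc are attained on the distinguished boundary. So the series for $E_k$ and $F_k$ converge absolutely and locally uniformly on $D\cap U_k$, and with them the series for $E$ and $F$. Invariance follows by shifting the index.

On $\{a_k=0\}$ the term $a_k^{\nu_{k-i}-1}b_k^{\nu_{k+1-i}-1}$ survives only if $k-i\in\{0,1\}$, which gives $b_k^{\nu_1-1}+b_k^{\nu_2-1}=1+b_k^2$; for $F_k$ only $i=k$ survives and gives $b_k^{\mu_1-1}=b_k$. On $\{b_k=0\}$ the surviving terms have $k+1-i\in\{0,1\}$ for $E_k$, giving $a_k^{\nu_{-1}-1}+a_k^{\nu_0-1}=a_k^2+1$, and $k+1-i=0$ for $F_k$, giving $a_k^{\mu_{-1}-1}=a_k$.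
\end{proof}

The pairs $(E_j,F_j)$ and $(E_k,F_k)$ differ by a nowhere vanishing factor on $D\cap U_j\cap U_k$, so their common zeros form a closed $\Gamma$-invariant set $\mathcal N\subset D$. By \eqref{eq:axes}, $\mathcal N\cap\mathcal P=\emptyset$. We shrink $D$ to get rid of $\mathcal N$. By Lemma~\ref{lem:proper}, $\rho(\mathcal N)$ is closed in $[0,\infty)$, and it does not contain $0$. Fix $\delta>0$ with $\rho\geq\delta$ on $\mathcal N$, and put
\[
D_\delta=\{\rho<\delta\}\subset D,\qquad S_\delta=D_\delta/\Gamma,\qquad V=\widehat V|_{D_\delta},\qquad\widetilde Y=V/\Gamma .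
\]
Then $\widetilde Y$ is a vector bundle of rank $m$ over $S_\delta$, with projection $\operatorname{pr}$. The set $D_\delta\setminus\mathcal P$ is the preimage of the convex set $\{u,w>0,\ 1/(uw)<\delta\}$ under $(u,w)\colon T\to\mathbb R^2$, a trivial bundle with fiber $S^1\times S^1$. So it is connected, and it is dense in $D_\delta$. Hence $D_\delta$, $V$, $S_\delta$ and $\widetilde Y$ are connected. From now on we view $\mathcal P\subset D_\delta\subset V$ and $C\subset S_\delta\subset\widetilde Y$ by means of the zero sections. In the chart $(a_k,b_k,c_k)$ of $V$, which we call chart $k$,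
\[
\mathcal P=\{a_kb_k=0,\ c_k=0\},
\]
of codimension $n-1\ge2$ in the $n$-dimensional manifold $V$.

\section{Contracting the curve $C$}\label{sec:base}

\begin{proposition}\label{prop:Y1}
There are a normal Stein space $Y_1$ of dimension $n$, a point $y_1\in Y_1$ and a proper surjective holomorphic map $\sigma\colon\widetilde Y\to Y_1$ with $\sigma_*\mathcal O_{\widetilde Y}=\mathcal O_{Y_1}$ and $\sigma^{-1}(y_1)=C$ that is biholomorphic from $\widetilde Y\setminus C$ onto $Y_1\setminus\{y_1\}$.
\end{proposition}

\begin{proof}
We contract $C$ first in the surface $S_\delta$. The resulting map on $\widetilde Y$ forgets the fiber coordinate and identifies all points over $C$; the functions $\xi E$ and $\xi F$ repair this.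

\emph{The surface.} By Lemmas~\ref{lem:rho} and \ref{lem:proper}, $S_\delta$ is relatively compact in $S$, and $\rho-\delta$ is a function as in (F5) near $\partial S_\delta\subset\{\rho=\delta\}$. So $S_\delta$ is holomorphically convex. Let $\pi\colon S_\delta\to S_0$ be its Remmert reduction (F4).

Every irreducible compact analytic set $A\subset S_\delta$ of positive dimension lies in $C$. Otherwise $\rho|_A$ attains a positive maximum at a point $s\notin C$. Choose a nonconstant holomorphic map $g$ from a disc to $A\setminus C$ with $g(0)=s$ (parametrize an irreducible curve germ in $A$ at $s$). The subharmonic function $\rho\circ g$ has a maximum at $0$ and so is constant, but its Laplacian is positive wherever $g'\neq0$.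

By (F1), $\pi(C)$ is a point $s_0$. A fiber of $\pi$ with more than one point is compact, connected and analytic. It has no isolated point, so its irreducible components have positive dimension and lie in $C$. Hence $\pi^{-1}(s_0)=C$, and $\pi$ is injective on $S_\delta\setminus C$.

\emph{The map $\Psi$.} The functions $\xi E=c_kE_k$ and $\xi F=c_kF_k$ are holomorphic and $\Gamma$-invariant on $V$. Let
\[
\Psi=(\pi\circ\operatorname{pr},\ \xi E,\ \xi F)\colon\ \widetilde Y\longrightarrow S_0\times\mathbb C^m\times\mathbb C^m .
\]
This map is proper. Let $K$ be compact in the target. The base points of $\Psi^{-1}(K)$ lie in a compact subset of $S_\delta$, since $\pi$ is proper. This subset is covered by the images of finitely many compact sets $K_j\subset D_\delta\cap U_{k_j}$. On $K_j$ the function $|E_{k_j}|+|F_{k_j}|$ has a positive lower bound, because $\mathcal N\cap D_\delta=\emptyset$, so a bound on $|\xi E|+|\xi F|$ bounds $c_{k_j}$. Thus the closed set $\Psi^{-1}(K)$ lies in a compact set.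

Consider a nonempty fiber $\Psi^{-1}(s',v,v')$ and a point of it with base point $s$ and fiber coordinate $c$. Once $s$ is known, $c$ is determined by $(cE_k(s),cF_k(s))=(v,v')$, as $(E_k,F_k)(s)\neq(0,0)$. If $s'\ne s_0$, then $s=\pi^{-1}(s')$ and the fiber is a point. If $s'=s_0$ and $(v,v')=(0,0)$, then $c=0$ and the fiber is $C$. If $s'=s_0$ and $(v,v')\ne(0,0)$, choose a component with $(v_r,v'_r)\neq(0,0)$. Then $s\in C$ and $[E_k:F_k](s)=[v_r:v'_r]\in\mathbb P^1$. By \eqref{eq:axes} the ratio is $[1+b_0^2:b_0]$ on $P_0$, a map of degree two from $P_0$ to $\mathbb P^1$, so there are at most two possibilities for $s$. Thus $C$ is a fiber and all other fibers are finite.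

\emph{The space $Y_1$.} Let $\widetilde Y\xrightarrow{\sigma}Y_1\to S_0\times\mathbb C^{2m}$ be the Stein factorization of $\Psi$. By (F1), $Y_1$ is Stein. The fibers of $\sigma$ are $C$ and the single points of $\widetilde Y\setminus C$. With $y_1=\sigma(C)$, the map $\widetilde Y\setminus C\to Y_1\setminus\{y_1\}$ is proper and bijective, hence a homeomorphism, and it identifies the structure sheaves because $\sigma_*\mathcal O=\mathcal O$. So it is biholomorphic, $\dim Y_1=n$, and $\operatorname{Sing}Y_1\subset\{y_1\}$. For normality we use (F2). Let $U\ni y_1$ be open and $h$ holomorphic on $U\setminus\{y_1\}$. Then $h\circ\sigma$ is holomorphic on $\sigma^{-1}(U)\setminus C$, extends across $C$, which has codimension at least two, and so comes from an element of $\mathcal O(U)$ that extends $h$.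
\end{proof}

The involution $\iota$ commutes with $\gamma$, so it acts on $\widetilde Y$, preserving $C$. It therefore permutes the fibers of $\sigma$ and induces a map $\bar\iota\colon Y_1\to Y_1$ with $\bar\iota\circ\sigma=\sigma\circ\iota$, which fixes $y_1$. This map is continuous, since the closed surjection $\sigma$ is a quotient map. It is holomorphic: for $h\in\mathcal O(U)$ the function $h\circ\bar\iota\circ\sigma=h\circ\sigma\circ\iota$ is holomorphic on $\sigma^{-1}(\bar\iota^{-1}(U))$, so $h\circ\bar\iota\in\mathcal O(\bar\iota^{-1}(U))$. We write $\iota$ for $\bar\iota$. Let $Y_2=Y_1/\iota$ and let $y_2$ be the image of $y_1$.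

\begin{proposition}\label{prop:Y2}
$Y_2$ is a normal Stein space of dimension $n$.
\end{proposition}

\begin{proof}
By (F6) and (F3), $Y_2$ is normal of dimension $n$. For $h\in\mathcal O(Y_1)$ the invariant functions $h_1=h+h\circ\iota$ and $h_2=h\cdot(h\circ\iota)$ belong to $\mathcal O(Y_2)$, and $h^2-h_1h+h_2=0$.

Take a sequence without accumulation point in $Y_2$ and preimages $x_j\in Y_1$. They have no accumulation point either, so by (F1) some $h\in\mathcal O(Y_1)$ is unbounded on $(x_j)$. The roots of a monic quadratic polynomial with bounded coefficients are bounded, so $h_1$ or $h_2$ is unbounded on the sequence. By (F1), $Y_2$ is holomorphically convex.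

Let $O,O'$ be two distinct orbits of $\iota$; they are disjoint finite sets. For $x'\in O'$ and $x\in(O\cup O')\setminus\{x'\}$ choose $h_{x,x'}\in\mathcal O(Y_1)$ with value $0$ at $x$ and $1$ at $x'$. Then $h=\sum_{x'}\prod_xh_{x,x'}$ is $0$ on $O$ and $1$ on $O'$, and so is $h_2$.
\end{proof}

\section{The two Riemann domains}\label{sec:domains}

Let $X_1=V\setminus\mathcal P$ and $X_2=X_1/\iota$, and define
\begin{align*}
p_1&\colon X_1\to X_1/\Gamma=\widetilde Y\setminus C\cong Y_1\setminus\{y_1\}\subset Y_1,\\
p_2&\colon X_2\to X_2/\Gamma=(\widetilde Y\setminus C)/\iota\cong Y_2\setminus\{y_2\}\subset Y_2 .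
\end{align*}
In the second line both quotients are the quotient of $X_1$ by the group generated by $\gamma$ and $\iota$, and on both the holomorphic functions are the functions on $X_1$ invariant under this group. Let $\ell_k=\{a_k=b_k=0\}\cong\mathbb C^m$ be the fiber of $V$ over $q_k$, and $\ell_k^*=\ell_k\setminus\{q_k\}\subset X_1$. The involution fixes $\ell_k^*$ pointwise, and we identify $\ell_k^*$ with its image in $X_2$.

\begin{proposition}\label{prop:domains}
For $i=1,2$ the map $p_i\colon X_i\to Y_i$ is an unbranched Riemann domain, $p_i\colon X_i\to Y_i\setminus\{y_i\}$ is an infinite cyclic covering, and \textup{(a)} and \textup{(b)} hold on $X_i$. The spaces $X_1$ and $Y_1\setminus\{y_1\}$ are manifolds. The singular locus of $X_2$ is the disjoint union of the sets $\ell_k^*$, $k\in\mathbb Z$, and near a point of $\ell_k^*$ it coincides with $\ell_k^*$.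
\end{proposition}

\begin{proof}
By (F2), $X_1$ is connected, and so is its image $X_2$. The projections $X_1\to D$ and $X_2\to D/\iota$ are equivariant, so the discussion after Lemma~\ref{lem:action} shows that $p_1,p_2$ are infinite cyclic coverings of $Y_i\setminus\{y_i\}$ and local biholomorphisms.

\emph{Singular locus.} The involution preserves every chart, and in chart $k$ its fixed set is $\ell_k$; no other $\ell_j$ meets this chart. Off the fixed set $\iota$ acts freely and the quotient is smooth. At a point $(0,0,c^*)$ of $\ell_k^*$ the local ring of $X_2$ consists of the convergent power series in $a,b,c-c^*$ that are even in $(a,b)$. Let $\mathfrak m$ be its maximal ideal. In a product of two elements of $\mathfrak m$ none of the monomials $a^2,ab,b^2,c_r-c_r^*$ occurs, so $\dim\mathfrak m/\mathfrak m^2\ge m+3>n$, and the point is singular.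

\emph{Properties \textup{(a)} and \textup{(b)}.} As observed in the introduction, (b) holds and points in different fibers of $p_i$ are separated. So let $x'=\gamma^lx$ with $l\ne0$. The monomials $e_j$, pulled back to $V$, will separate such points over $T$. They vanish over $\mathcal P$, where we use instead the components $g_j^{(r)}$, $1\le r\le m$, of
\[
g_j=\xi e_j=c_k\,a_k^{\nu_{k-j}-1}b_k^{\nu_{k+1-j}-1}\qquad\text{in chart } k.
\]
All these functions are holomorphic on $V$. They are $\iota$-invariant, because the $\nu_i$ are odd and so the total degree in $(a_k,b_k)$ is even; hence they are defined on $X_1$ and on $X_2$. We have $e_j\circ\gamma^l=e_{j-l}$ and $g_j\circ\gamma^l=g_{j-l}$. If none of them separated $x$ from $\gamma^lx$, the sequences $j\mapsto e_j(x)$ and $j\mapsto g_j(x)$ would be periodic with period $l$. A periodic sequence that tends to zero is zero, so it is enough to see that one of the two sequences tends to zero and is not zero.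

If $x$ lies over $T$, then $e_j(x)\neq0$ for all $j$, and $e_j(x)\to0$ as $|j|\to\infty$ by \eqref{eq:decay}. If $x$ lies over a point of $\mathcal P\cap U_k$, then $c_k\ne0$ because $x\notin\mathcal P$, and $g_k(x)=c_k$ because $\nu_0=\nu_1=1$. On the other hand, $g_j(x)\ne0$ forces $\nu_{k-j}=1$ if $a_k=0$, and $\nu_{k+1-j}=1$ if $b_k=0$; so $g_j(x)=0$ for all but finitely many $j$.
\end{proof}

\begin{remark}\label{rem:singular}
The point $y_1$ is singular, so it is the only singular point of $Y_1$. Let $W$ be a connected open neighborhood of $y_1$. Then $\sigma^{-1}(W)$ is connected, since $\sigma$ is a closed surjection with connected fibers. Let $\Omega\supset\mathcal P$ be its preimage under the covering $V\to\widetilde Y$. Every component of $\Omega$ maps onto $\sigma^{-1}(W)\supset C$ and so meets the connected set $\mathcal P$; hence $\Omega$ is connected, and by (F2) so is $\Omega\setminus\mathcal P=p_1^{-1}(W\setminus\{y_1\})$. Thus $W\setminus\{y_1\}$ has a connected covering with infinitely many sheets, which a punctured ball in $\mathbb C^n$ does not have.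
\end{remark}

\section{The chain collapses to a point}\label{sec:collapse}

The next lemma is the only place where the Stein property of an ambient space $Z$ is used: compactness of hulls produces limit points, and separation makes the limit unique.

\begin{lemma}\label{lem:collapse}
Let $Z$ be a Stein space and $\Phi\colon X_1\to Z$ a holomorphic map. Then $\Phi$ extends to a holomorphic map $\Phi\colon V\to Z$, and $\Phi(\mathcal P)$ is a single point $z$. If $\Phi|_{X_1}$ is the composition of the quotient map $X_1\to X_i$, $i\in\{1,2\}$, with an open embedding $X_i\hookrightarrow Z$, then $\Phi^{-1}(z)=\mathcal P$.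
\end{lemma}

\begin{proof}
For $h\in\mathcal O(Z)$ the function $h\circ\Phi$ extends to $\tilde h\in\mathcal O(V)$ by (F2), since $\mathcal P$ has codimension at least two. It is constant on each compact curve $P_k$, and $P_k$ meets $P_{k+1}$, so $\tilde h$ has a single value $\tilde h(\mathcal P)$ on $\mathcal P$.

Let $s\in\mathcal P$, say in chart $k$. Take a closed polydisc $\Delta$ centered at $s$ and contained in this chart of $V$, and let $K$ be its distinguished boundary. Since $c_k(s)=0$, we have $c_k\neq0$ on $K$, so $K$ is a compact subset of $X_1$. For $x\in\Delta\setminus\mathcal P$ and $h\in\mathcal O(Z)$,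
\[
|h(\Phi(x))|=|\tilde h(x)|\le\max_K|\tilde h|=\max_{\Phi(K)}|h| .
\]
So $\Phi(\Delta\setminus\mathcal P)$ lies in the hull of $\Phi(K)$, which is compact. Let $x_j\in X_1$ tend to $s$. The points $\Phi(x_j)$ eventually lie in this compact set, and every accumulation point $z'$ satisfies $h(z')=\lim\tilde h(x_j)=\tilde h(\mathcal P)$ for all $h\in\mathcal O(Z)$. As $\mathcal O(Z)$ separates points, these equations have at most one solution $z$, which depends neither on the sequence nor on $s$. Hence $\Phi(x_j)\to z$, and $\Phi$, extended by $z$ on $\mathcal P$, is continuous. In a local embedding of $Z$ at $z$ the components of $\Phi$ are continuous and holomorphic off $\mathcal P$, hence holomorphic by (F2).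

For the last claim, suppose that $\Phi(x)=z$ for some $x\in X_1$, and take $x_j\in X_1$ tending to a point $s\in\mathcal P$. Then $\Phi(x_j)\to\Phi(x)$. Since $X_i\hookrightarrow Z$ is a homeomorphism onto its image, the images of $x_j$ in $X_i$ converge to the image of $x$. The map $X_1\to X_i$ is proper, so a subsequence of $(x_j)$ converges in $X_1$. This contradicts $x_j\to s\notin X_1$.
\end{proof}

\begin{remark}\label{rem:surface}
The condition $n\ge3$ cannot be dropped from this construction. For $m=0$ we would have $V=D_\delta$, the function $1/a_0$ on $V\setminus\mathcal P$ does not extend across $\mathcal P$, and $V\setminus\mathcal P$ is an open subset of the Stein manifold $T\cong(\mathbb C^*)^2$.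
\end{remark}

\section{Infinitely many singular components: proof of Theorem~\ref{thm:one}}\label{sec:one}

Take $X=X_2$, $Y=Y_2$, $y_0=y_2$. By Propositions~\ref{prop:Y2} and \ref{prop:domains} it remains to show that $X_2$ is not open in a Stein space. Suppose that $X_2$ is an open subset of a Stein space $Z$, let $\Phi\colon V\to Z$ and $z$ be as in Lemma~\ref{lem:collapse}, and let $\Sigma=\operatorname{Sing}Z$. Then $\Sigma\cap X_2=\operatorname{Sing}X_2=\bigsqcup_k\ell_k^*$. We show that every $\ell_k$ gives an irreducible component of the germ $(\Sigma,z)$; see Figure~\ref{fig:chain}.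

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95]
\draw[thick] (-0.9,-0.09)--(0.3,0.43);
\draw[thick] (-0.3,0.43)--(1.7,-0.43);
\draw[thick] (1.1,-0.43)--(3.1,0.43);
\draw[thick] (2.5,0.43)--(4.5,-0.43);
\draw[thick] (3.9,-0.43)--(5.1,0.09);
\node at (-1.25,-0.15) {$\cdots$};
\node at (5.45,0.15) {$\cdots$};
\draw (0,-1.2)--(0,1.2) node[above] {$\ell_{-1}$};
\draw (1.4,-1.2)--(1.4,1.2) node[above] {$\ell_{0}$};
\draw (2.8,-1.2)--(2.8,1.2) node[above] {$\ell_{1}$};
\draw (4.2,-1.2)--(4.2,1.2) node[above] {$\ell_{2}$};
\fill (0,0.3) circle (1.5pt) (1.4,-0.3) circle (1.5pt) (2.8,0.3) circle (1.5pt) (4.2,-0.3) circle (1.5pt);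
\node at (0.8,0.3) {$P_0$};
\node at (2.0,0.3) {$P_1$};
\node at (3.6,0.3) {$P_2$};
\draw[->] (6.0,0)--(6.9,0) node[midway,above] {$\Phi$};
\draw (9.7,-0.9)--(7.7,0.9) node[above] {$\Lambda_{-1}$};
\draw (9.05,-1.2)--(8.35,1.2) node[above] {$\Lambda_0$};
\draw (8.35,-1.2)--(9.05,1.2) node[above] {$\Lambda_1$};
\draw (7.7,-0.9)--(9.7,0.9) node[above] {$\Lambda_2$};
\fill (8.7,0) circle (2pt);
\node at (9.15,0) {$z$};
\end{tikzpicture}
\caption{Left: the chain of curves $P_k$ in $V$ and the disjoint fibers $\ell_k$ over its nodes, along which the quotient by the involution is singular. Right: a Stein space $Z$ containing $X_2$ replaces the chain by one point $z$, and the fibers become infinitely many germs $\Lambda_k$ of the singular locus of $Z$ through $z$.}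
\label{fig:chain}
\end{figure}

Fix $k$ and let $\varphi=\Phi|_{\ell_k}\colon\ell_k\cong\mathbb C^m\to Z$. On $\ell_k^*$ this is the inclusion $\ell_k^*\subset X_2\subset Z$, and $\varphi^{-1}(z)=\{0\}$ by Lemma~\ref{lem:collapse}; so $\varphi$ is injective. We do not know that $\varphi$ is proper, so we localize. Let $B\subset\mathbb C^m$ be a closed ball about $0$ with interior $B^\circ$. The compact set $\varphi(\partial B)$ does not contain $z$; let $W$ be an open neighborhood of $z$ disjoint from it. Put $B'=B^\circ\cap\varphi^{-1}(W)=B\cap\varphi^{-1}(W)$. The map $\varphi\colon B'\to W$ is proper, because the preimage of a compact subset of $W$ is closed in $B$. By (F3) the image $\Lambda_k=\varphi(B')$ is analytic in $W$ of pure dimension $m$, and $\varphi\colon B'\to\Lambda_k$ is a homeomorphism.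

\emph{The germ $(\Lambda_k,z)$ is irreducible.} Suppose that $\Lambda_k\cap W'=\Lambda'\cup\Lambda''$ with $\Lambda',\Lambda''$ analytic in a neighborhood $W'\subset W$ of $z$. The analytic sets $\varphi^{-1}(\Lambda')$ and $\varphi^{-1}(\Lambda'')$ cover a small ball about $0$. Two proper analytic subsets of a ball do not cover it, so one of them, say the first, contains the ball. As $\varphi\colon B'\to\Lambda_k$ is a homeomorphism, $\Lambda'$ contains a neighborhood of $z$ in $\Lambda_k$.

\emph{It is an irreducible component of $(\Sigma,z)$.} We have $\Lambda_k\setminus\{z\}\subset\ell_k^*\subset\Sigma$. Since $m\ge1$, the point $z$ is not isolated in $\Lambda_k$, so $z\in\Sigma$ and $\Lambda_k\subset\Sigma$. The irreducible germ $(\Lambda_k,z)$ lies in an irreducible component of $(\Sigma,z)$; let $\Sigma'\subset\Sigma$ be a pure-dimensional representative. Points $y\in\Lambda_k\setminus\{z\}$ close to $z$ lie in $\Sigma'$, and near such $y$ the set $\Sigma$ coincides with the $m$-dimensional manifold $\ell_k^*$, by Proposition~\ref{prop:domains} and because $X_2$ is open in $Z$. So $\dim\Sigma'\le m=\dim(\Lambda_k,z)$, and (F7) gives $(\Sigma',z)=(\Lambda_k,z)$.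

For $k\ne l$ we have $\Lambda_k\cap\Lambda_l=\{z\}$, since $\ell_k^*\cap\ell_l^*=\emptyset$, so these positive-dimensional germs are distinct. Thus $(\Sigma,z)$ has infinitely many irreducible components, contrary to (F7). This proves Theorem~\ref{thm:one} and answers the Problem in the negative. \qed

\section{Infinitely many divisor classes: proof of Theorem~\ref{thm:two}}\label{sec:two}

Take $X=X_1$, $Y=Y_1$, $y_0=y_1$. By Propositions~\ref{prop:Y1} and \ref{prop:domains} it remains to show that $X_1$ is not open in a Stein space. Suppose that it is open in a Stein space $Z$, and let $\Phi\colon V\to Z$ and $z$ be as in Lemma~\ref{lem:collapse}. Then $\Phi$ is an open embedding on $X_1$ and $\Phi^{-1}(z)=\mathcal P$. Let $\Sigma=\operatorname{Sing}Z$.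

Now $X_1$ has no singularities to count. As in Section~\ref{sec:model} we use hypersurfaces: let $H_k\subset V$ be the restriction of the bundle $V$ to $P_k$. It is a closed smooth hypersurface, and $H_k\cap\mathcal P=P_k$ because $\mathcal P$ lies in the zero section. The images of the $H_k$ should define independent classes in $H^2(W\setminus\Sigma;\mathbb Q)$ for a neighborhood $W$ of $z$. The difficulty is that each image is analytic only in a neighborhood of $z$ that depends on $k$, so a given $W$ serves only finitely many $k$. We therefore need arbitrarily small $W$ for which the dimension of this group is finite and \emph{the same}.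

\begin{lemma}\label{lem:good}
Let $z$ be a point of a complex space $Z$ with singular locus $\Sigma$. There are an integer $\beta\ge0$ and a neighborhood basis of $z$ consisting of open sets $W$ with $\dim H^2(W\setminus\Sigma;\mathbb Q)=\beta$.
\end{lemma}

\begin{proof}
Embed a neighborhood of $z$ as a closed analytic subset of a ball in $\mathbb C^L$ centered at $z$, and let $\overline B$ be a smaller concentric closed ball. The sets $Z\cap\overline B$, $\Sigma\cap\overline B$ and $\{z\}$ are compact and semianalytic, that is, locally described by finitely many real analytic equations and inequalities. By \L ojasiewicz's triangulation theorem (1964) for finite families of compact semianalytic sets, $Z\cap\overline B$ is homeomorphic to a finite simplicial complex $K$ in which $\Sigma\cap\overline B$ is a subcomplex $K_\Sigma$ and $z$ is a vertex. Let $\mathrm{Lk}$ be the link of $z$ in $K$: the complex of simplices $\tau$ that do not contain $z$ and span, together with $z$, a simplex $z*\tau$ of $K$. For $0<t\le1$ let $W_t$ be the set of points whose barycentric coordinate at $z$ exceeds $1-t$. It consists of $z$ and the points $(1-s)z+sy$ with $y\in\mathrm{Lk}$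 and $0<s<t$, and $(y,s)$ is determined by the point. The sets $W_t$ are open in $K$ and form a neighborhood basis of $z$; for small $t$ they lie in the open ball and so are open in $Z$.

If $y$ lies in the interior of $\tau$, then $(1-s)z+sy$ lies in the interior of $z*\tau$, and so it belongs to $K_\Sigma$ if and only if $z*\tau$ is a simplex of $K_\Sigma$. If $z\notin\Sigma$, this never happens, $W_t\setminus\Sigma=W_t$ is contractible, and $\beta=0$. If $z\in\Sigma$, it happens exactly when $y$ lies in the link $\mathrm{Lk}_\Sigma$ of $z$ in $K_\Sigma$. So $W_t\setminus\Sigma\cong(\mathrm{Lk}\setminus\mathrm{Lk}_\Sigma)\times(0,t)$, whose homotopy type does not depend on $t$. It is the homotopy type of a finite complex. Indeed, after a barycentric subdivision of $\mathrm{Lk}$, every simplex whose vertices lie in $\mathrm{Lk}_\Sigma$ belongs to $\mathrm{Lk}_\Sigma$. A point of $\mathrm{Lk}\setminus\mathrm{Lk}_\Sigma$ then has positive total weight on the vertices outside $\mathrm{Lk}_\Sigma$, and moving all weight linearly to these vertices is a deformation retraction onto the subcomplex that they span.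
\end{proof}

\subsection*{The hypersurfaces near $z$}
Let $\beta$ be as in Lemma~\ref{lem:good} and let $k$ range over $1,\dots,\beta+1$. Let $R_k$ be a compact neighborhood of $P_k$ in $H_k$, with interior $R_k^\circ$ and boundary $\partial R_k$ relative to $H_k$. Then $\partial R_k\cap\mathcal P=\emptyset$, so $z\notin\Phi(\partial R_k)$. Choose $W$ as in Lemma~\ref{lem:good} disjoint from the finitely many compact sets $\Phi(\partial R_k)$. Put
\[
\Omega=\Phi^{-1}(W)\supset\mathcal P,\qquad H_k'=R_k^\circ\cap\Omega=R_k\cap\Omega,\qquad W^{\mathrm{reg}}=W\setminus\Sigma .
\]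
The first description shows that $H_k'$ is open in $H_k$ and contains $P_k$; the second shows that it is closed in $\Omega$ and that $\Phi\colon H_k'\to W$ is proper. So $H'_k$ is a closed smooth hypersurface of $\Omega$, and $G_k=\Phi(H_k')$ is analytic in $W$ by (F3). The set $G_k\setminus\{z\}=\Phi(H_k'\setminus P_k)$ is a manifold of dimension $n-1$, and $z$ lies in its closure; hence $G_k$ has pure dimension $n-1$.

Since $X_1$ is smooth and open in $Z$, the map $\Phi$ embeds $\Omega\setminus\mathcal P$ as an open subset of the manifold $W^{\mathrm{reg}}$. The space $Z$ may have components of other dimensions, but $W^{\mathrm{reg}}$ has dimension $n$ at every point of $G_k\cap W^{\mathrm{reg}}$: such a point lies in $\Phi(X_1)$ or is $z$, which is a limit of points of $\Phi(X_1)$. So $G_k\cap W^{\mathrm{reg}}$ is a hypersurface of $W^{\mathrm{reg}}$. Let $\mathcal G_k$ be the line bundle of this reduced divisor. Under the open embedding of $\Omega\setminus\mathcal P$ the divisor restricts to the reduced divisor $H_k'\setminus P_k$, because $\Phi$ is injective on $X_1$. Therefore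
\begin{equation}\label{eq:pull}
\Phi^*\mathcal G_k\cong\mathcal O(H_k')\big|_{\Omega\setminus\mathcal P}.
\end{equation}

The bundles $\mathcal O(H'_k)$ live on all of $\Omega$, where the compact curves $P_l$ can test them. The degree of $\mathcal O(H_k')$ on a curve $P_l\not\subset H_k'$ is the number of zeros on $P_l$, with multiplicity, of the local equations of $H_k'$. For $l\geq k+2$ we have $H_k'\cap P_l=P_k\cap P_l=\emptyset$. For $l=k+1$ the intersection is $q_k$; near $q_k$ we have $H_k'=H_k=\{a_k=0\}$, and $a_k$ is a coordinate on $P_{k+1}=\{b_k=0,\ c_k=0\}$. So
\begin{equation}\label{eq:deg}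
\deg\mathcal O(H_k')\big|_{P_{k+1}}=1,\qquad\deg\mathcal O(H_k')\big|_{P_l}=0\quad(l\ge k+2).
\end{equation}

\subsection*{The contradiction}
The $\beta+1$ Chern classes $c_1(\mathcal G_k)$ lie in the $\beta$-dimensional space $H^2(W^{\mathrm{reg}};\mathbb Q)$. So there are rational numbers $\kappa_1,\dots,\kappa_{\beta+1}$, not all zero, with $\sum\kappa_kc_1(\mathcal G_k)=0$. By \eqref{eq:pull} the class
\[
\omega=\sum_k\kappa_k\,c_1(\mathcal O(H_k'))\in H^2(\Omega;\mathbb Q)
\]
restricts to zero on $\Omega\setminus\mathcal P$. This restriction is injective. To see it, remove $\mathcal P$ in two steps: first the nodes, a closed discrete set of real codimension $2n$, and then the rest of $\mathcal P$, a closed complex submanifold of real codimension $2n-2$ in the complement of the nodes. Both codimensions are at least $4$, since $n\geq3$, so (F8) applies twice. Hence $\omega=0$.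

Let $k_0$ be the largest index with $\kappa_{k_0}\ne0$, and evaluate $\omega$ on the curve $P_{k_0+1}\subset\Omega$. Only indices $k\le k_0$ contribute, and by \eqref{eq:deg} the value is $\kappa_{k_0}$. So $\kappa_{k_0}=0$, a contradiction. Therefore $X_1$ is not an open subset of a Stein space, and Theorem~\ref{thm:two} is proved. \qed

\begin{thebibliography}{9}

\bibitem{Grauert}
Grauert, Ann. of Math. 68 (1958).

\bibitem{OpenIm}
\emph{On the open immersion problem},
\texttt{http://imar.ro/\%7Ecjoita/Papers/OpenIm.pdf}

\end{thebibliography}
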